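
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Markov semigroups on $\ell^1$ that extend to groups\\ have bounded generators}


\begin{abstract}
Let $(T(t))_{t\ge0}$ be a strongly continuous positive semigroup on $\ell^1$ that preserves the norm of positive vectors. We prove that if $T$ extends to a strongly continuous group, then its generator $A$ is bounded. This settles the Markov conjecture affirmatively. The bound is explicit: if $\|T(t)f\|\ge M^{-1}\|f\|$ for all $f$ and all $t\in[0,1]$, then $\|A\|\le 2^{32}M^{18}$. The idea is that a Markov process which has a very fast state and yet does not forget its initial distribution must move on to faster and faster states, so quickly that it would explode. We deduce that an arbitrary positive $C_0$-semigroup on $\ell^1(\Gamma)$ has a bounded generator if and only if it extends to a group, if and only if one of its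 operators $T(t_0)$, $t_0>0$, is bounded below.
\end{abstract}

\section{The question and the results}

Let $\Gamma\ne\emptyset$ be a set and let $\ell^1=\ell^1(\Gamma)$ be the real or complex Banach lattice of absolutely summable families on $\Gamma$, with unit vectors $e_i$, $i\in\Gamma$. The classical case is $\Gamma=\mathbb N$. A \emph{Markov operator} is a positive operator $T$ on $\ell^1$ with $\|Tf\|=\|f\|$ for all $f\ge0$. Since $|Tf|\le T|f|$, it is a contraction. A \emph{Markov semigroup} is a strongly continuous semigroup ($C_0$-semigroup) $(T(t))_{t\ge0}$ of Markov operators. Writing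
\[
T(t)e_i=\sum_j p_{ij}(t)e_j ,
\]
we have $p_{ij}(t)\ge0$ and $\sum_jp_{ij}(t)=1$. Thus $p_{ij}(t)$ is the probability that a Markov process started at $i$ is at $j$ at time $t$. Strong continuity gives $p_{ii}(t)\to1$ as $t\downarrow0$, for each $i$.

The semigroup \emph{extends to a group} if each $T(t)$ is invertible and $T(-t):=T(t)^{-1}$ defines a strongly continuous group $(T(t))_{t\in\mathbb R}$. If the generator $A$ is bounded, then $T(t)=e^{tA}$ makes sense for all real $t$. The \emph{Markov conjecture} \cite{AGFA} asserts the converse: \emph{if a Markov semigroup on $\ell^1$ extends to a strongly continuous group, then its generator is bounded.}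

\medskip
\noindent\textbf{What is being asked.} The norm of an operator on $\ell^1$ is the supremum of the norms of the images of the unit vectors, and $\|T(t)e_i-e_i\|=(1-p_{ii}(t))+\sum_{j\neq i}p_{ij}(t)=2(1-p_{ii}(t))$. Hence
\begin{equation}\label{eq:normTI}
\|T(t)-I\|=2\sup_i\bigl(1-p_{ii}(t)\bigr),
\end{equation}
and boundedness of $A$ means that the states are left at uniformly bounded rates. Invertibility, on the other hand, is a statement about memory. If $u,v$ are probability vectors, $\frac12\|u-v\|$ is the total variation distance between them. A lower bound $\|T(t)(u-v)\|\ge M^{-1}\|u-v\|$ says that $T(t)$ does not blur the difference between the initial distributions $u$ and $v$ by more than a factor $M$. The conjecture therefore says that a process with arbitrarily fast states must forget.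

If the inverses $T(-t)$ were positive too, this would be immediate. Each $T(t)$ would be a lattice isomorphism, so it would map unit vectors to multiples of unit vectors, and, being Markov, to unit vectors. Then $\|T(t)e_i-e_i\|\in\{0,2\}$, so strong continuity gives $T(t)e_i=e_i$ for small $t$, and hence for all $t$ by the semigroup law; thus $T(t)=I$. A known related result is that any strongly continuous group in the center of a real Banach lattice has a bounded generator. On real $\ell^1$ such a group has the form $\operatorname{diag}(e^{a_it})$, and boundedness of $T(\pm1)$ forces $\sup_i|a_i|<\infty$. The content of the conjecture lies in groups for which $T(-t)$, $t>0$, is not positive.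

\begin{theorem}\label{thm:main}
Let $(T(t))_{t\ge0}$ be a $C_0$-semigroup of Markov operators on $\ell^1(\Gamma)$, and suppose that for some $M\ge1$
\begin{equation}\label{eq:lower}
\|T(t)f\|\ge M^{-1}\|f\|\qquad(0\le t\le1,\ f\in\ell^1).
\end{equation}
Put $\kappa=\frac1{8M^2}$ and $C=16\,\kappa^{-9}=2^{31}M^{18}$. Then $\|T(t)-I\|\le2Ct$ for all $t\ge0$. Hence the generator $A$ is bounded, and $\|A\|\le2C=2^{32}M^{18}$.
\end{theorem}

Since $T(1-t)$ is a contraction, $\|T(1)f\|\le\|T(t)f\|$ for $0\le t\le 1$, so \eqref{eq:lower} only has to be checked at $t=1$.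

\begin{corollary}[the Markov conjecture holds]\label{cor:markov}
If a Markov semigroup on $\ell^1(\Gamma)$, real or complex, extends to a $C_0$-group, then its generator is bounded.
\end{corollary}

\begin{proof}
We have $\|f\|\le\|T(-t)\|\,\|T(t)f\|$. The maps $t\mapsto T(-t)f$ are continuous on $[0,1]$, so $M:=\sup_{0\le t\le1}\|T(-t)\|$ is finite by the uniform boundedness principle, and $M\ge1$ because of $t=0$. Thus \eqref{eq:lower} holds, and Theorem~\ref{thm:main} applies.
\end{proof}

Norm preservation can be dropped at the cost of the explicit constant.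

\begin{theorem}\label{thm:positive}
For a positive $C_0$-semigroup $(T(t))_{t\ge0}$ on $\ell^1(\Gamma)$ the following are equivalent:
\begin{enumerate}
\item[(i)] the generator is bounded;
\item[(ii)] $T$ extends to a $C_0$-group;
\item[(iii)] there are $t_0>0$ and $c>0$ with $\|T(t_0)f\|\ge c\|f\|$ for all $f$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:idea} shows the idea on three small chains. Sections~\ref{sec:setting}--\ref{sec:climb} contain the quantitative argument, for one fixed time step $h$; Section~\ref{sec:proof} lets $h\to0$ and proves Theorem~\ref{thm:main}. Theorem~\ref{thm:positive} is proved in Section~\ref{sec:positive}, and Section~\ref{sec:hyp} discusses the hypotheses.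

\section{Three small chains, and the plan}\label{sec:idea}

In what ways could a chain with a very fast state keep its memory?

\begin{example}[coming back]\label{ex:flip}
Let two states be exchanged at rate $q>0$, so the generator is $q\begin{pmatrix}-1&1\\1&-1\end{pmatrix}$. Then $T(t)(e_1-e_2)=e^{-2qt}(e_1-e_2)$, and \eqref{eq:lower} forces $e^{-2q}\ge M^{-1}$, i.e.\ $q\le\frac12\log M$. A chain that leaves a state fast and comes back fast forgets. Lemma~\ref{lem:departure} below is the general version.
\end{example}

\begin{example}[never coming back]\label{ex:poisson}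
Let the chain on $\{0,1,2,\dots\}$ jump from $k$ to $k+1$ at the constant rate $\lambda>0$. Then $T(t)e_i=\sum_{k\ge0}\pi_k(\lambda t)e_{i+k}$ with the Poisson weights $\pi_k(\mu)=e^{-\mu}\mu^k/k!$. Write $\pi_k=\pi_k(\lambda)$ and $\pi_{-1}=0$. As $\pi_k/\pi_{k-1}=\lambda/k$ decreases in $k\ge1$, the sequence $(\pi_k)$ first increases and then decreases to $0$, so
\[
\|T(1)(e_0-e_1)\|=\sum_{k\ge0}|\pi_k-\pi_{k-1}|=2\max_k\pi_k .
\]
Since $\sum_k\pi_ke^{ik\theta}=\exp(\lambda(e^{i\theta}-1))$ and $1-\cos\theta=2\sin^2(\theta/2)\ge2\theta^2/\pi^2$ on $[-\pi,\pi]$,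
\[
\pi_k\le\frac1{2\pi}\int_{-\pi}^{\pi}e^{-\lambda(1-\cos\theta)}\,d\theta\le\frac1{2\pi}\int_{-\infty}^\infty e^{-2\lambda\theta^2/\pi^2}d\theta=\sqrt{\frac{\pi}{8\lambda}}\le\lambda^{-1/2}.
\]
Now \eqref{eq:lower}, applied to $e_0-e_1$, gives $2M^{-1}\le2\lambda^{-1/2}$, that is, $\lambda\le M^2$. The chain never returns, yet it forgets: the number of jumps up to time $1$ is smeared out over about $\sqrt\lambda$ values, and one jump more or less cannot be detected.
\end{example}

These two examples suggest that a state which is left at a large rate $\lambda$ is compatible with memory only if the chain, with some probability, soon reaches states that are left much faster than $\lambda$; here ``soon'' means within a time of order $1/\lambda$.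

\begin{example}[accelerating]\label{ex:explosion}
Let the chain jump from $k$ to $k+1$ at rate $R^k$, $k\ge0$, with $R>1$. The holding times are exponential with means $R^{-k}$, so the expected time needed to run through \emph{all} states is $\sum_kR^{-k}=R/(R-1)<\infty$. Let $p_{0j}(t)$ be the probability that the chain, started at $0$, is at $j$ at time $t$. For $t>R/(R-1)$, Markov's inequality gives $\sum_jp_{0j}(t)\le\frac{R}{(R-1)t}<1$. The chain explodes and mass is lost, which a Markov semigroup does not allow.
\end{example}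

This leads to a proof by contradiction. A state of large rate forces acceleration from rate $\rho$ to rate $R\rho$ in time of order $1/\rho$; iterating, the chain would pass through all levels in a finite time, and this is explosion. Two obstacles must be overcome.

First, we do not know beforehand that $\lim_{h\downarrow0}(1-p_{ii}(h))/h$ is finite, so there may be no rates and no jumps to speak of. We therefore work with the discrete-time chain with transition operator $T(h)$, where the exit probability $1-p_{ii}(h)$ plays the role of $h$ times the rate, prove estimates that do not depend on $h$, and let $h\to0$ at the very end. Explosion then takes the following form: for each small $h$, a fixed amount of the mass of $T(1)e_i$, approximately, sits on states whose exit probability for the time step $h$ exceeds a fixed constant (Proposition~\ref{prop:fast}). As $h\to0$, every given state drops out of this set.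

Second, each acceleration step succeeds only with a probability $\kappa$, determined by $M$. Climbing $L$ levels by independent attempts succeeds with a probability like $\kappa^L$, which is useless as $L\to\infty$. The remedy is another consequence of \eqref{eq:lower}: a chain started at a fast state is, \emph{at each later time} up to $1$, at a comparably fast state with probability at least $2\kappa$ (Lemma~\ref{lem:retention}). A failed attempt is therefore not lost; the chain is given so many new attempts that a count of visits yields a success probability independent of $L$.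

\section{The skeleton chain}\label{sec:setting}

From here to the end of Section~\ref{sec:proof} the hypotheses of Theorem~\ref{thm:main} are in force, and $\kappa=\frac1{8M^2}\le\frac18$. In Sections~\ref{sec:setting}--\ref{sec:climb} we also fix $h\in(0,1]$ and put
\[
N=\lfloor1/h\rfloor,\qquad P=T(h),\qquad p_{ij}=p_{ij}(h),\qquad p^{(n)}_{ij}=p_{ij}(nh),\qquad r_j=1-p_{jj}\in[0,1].
\]
We call $r_j$ the \emph{exit probability} of $j$. In these sections hypothesis \eqref{eq:lower} is used only in the form
\begin{equation}\label{eq:lowerP}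
\|P^nf\|\ge M^{-1}\|f\|\qquad(0\le n\le N,\ f\in\ell^1).
\end{equation}

Let $(X_n)_{n\ge0}$ be the Markov chain with transition matrix $(p_{ij})$, let $\mathbb P_i,\mathbb E_i$ refer to the start $X_0=i$, and let $\mathcal F_n=\sigma(X_0,\dots,X_n)$. From a given $i$ the chain lives in a countable set, and $P^ne_i=\sum_j\mathbb P_i(X_n=j)e_j$. For $F\subset\Gamma$ let
\[
\tau_F=\inf\{n\ge0:X_n\in F\}\qquad(\inf\emptyset=\infty).
\]
We use the following elementary facts.
\begin{itemize}
\item[(a)] For probability vectors $u,v$ we have $|u_j-v_j|=u_j+v_j-2\min(u_j,v_j)$, hence $\|u-v\|=2\bigl(1-\sum_j\min(u_j,v_j)\bigr)$. In particular $\|P^me_j-e_j\|=2(1-p_{jj}^{(m)})$.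
\item[(b)] If random variables $Y,Z$ on one probability space have laws $u,v$, then $\|u-v\|=\sum_j|\mathbb P(Y=j\ne Z)-\mathbb P(Z=j\ne Y)|\le2\,\mathbb P(Y\ne Z)$.
\item[(c)] Staying at $j$ for $m$ steps is one way to be at $j$ at time $m$, so $p^{(m)}_{jj}\ge(1-r_j)^m\ge1-mr_j$.
\item[(d)] Strong Markov property: if $\nu$ is a stopping time, then on $\{\nu<\infty\}$, conditionally on $\mathcal F_\nu$, the sequence $(X_{\nu+n})_{n\ge0}$ is a chain with the same transition matrix, started at $X_\nu$.
\end{itemize}

\section{Departure and retention}\label{sec:retention}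

After about $1/r_i$ steps the chain has probably left $i$ at least once, but it might have come back. As in Example~\ref{ex:flip}, memory forbids that it is almost certain to be back at all these times.

\begin{lemma}[departure]\label{lem:departure}
Let $r_i>0$ and suppose that $k:=\lceil1/r_i\rceil\le N$. There is $m\in\{1,\dots,k\}$ with $1-p_{ii}^{(m)}\ge\frac1{2M}$. For this $m$, $\|(P^m-I)e_i\|\ge\frac1M$.
\end{lemma}

\begin{proof}
Put $\delta=\frac1{2M}$ and $r=r_i$. Write $Pe_i=(1-r)e_i+rq$ with a probability vector $q$ such that $q_i=0$. Suppose that $1-p_{ii}^{(m)}<\delta$ for $1\le m\le k$; this also holds for $m=0$. Applying $P^n e_i=(1-r)P^{n-1}e_i+rP^{n-1}q$ repeatedly (a decomposition according to the first exit from $i$) we get, with $0^0=1$,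
\[
P^ke_i=(1-r)^ke_i+\sum_{l=0}^{k-1}r(1-r)^lP^{k-1-l}q .
\]
Let $a_n=(P^nq)_i$ be the probability of being at $i$ again, $n$ steps after the exit. Subtracting the $i$-th coordinate from $1=(1-r)^k+\sum_{l<k}r(1-r)^l$ yields
\[
\sum_{l=0}^{k-1}r(1-r)^l(1-a_{k-1-l})=1-p_{ii}^{(k)}<\delta .
\]
As $rk\ge1$, the weights sum to $1-(1-r)^k\ge1-e^{-1}>\frac12$. Hence $1-a_n<2\delta$ for some $n\in\{0,\dots,k-1\}$. For this $n$ both $P^nq$ and $P^ne_i$ have mass larger than $1-2\delta$ at $i$, so $\|P^n(q-e_i)\|<4\delta=2/M$ by (a). But $\|q-e_i\|=2$ and $n\le N$, so \eqref{eq:lowerP} gives $\|P^n(q-e_i)\|\ge2/M$, a contradiction. The last assertion follows from (a).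
\end{proof}

The vector $(P^m-I)e_i$ of the lemma is not small, so by \eqref{eq:lowerP} $P^n(P^m-I)e_i$ is not small either. This vector also equals $(P^m-I)P^ne_i$, which \emph{would} be small if $P^ne_i$ were carried by slow states.

\begin{lemma}[retention]\label{lem:retention}
Let $0<\rho\le1$, $2/\rho\le N$ and $r_i\ge\rho$. Then
\[
\mathbb P_i(r_{X_n}\ge\kappa\rho)\ge2\kappa\qquad(0\le n\le N).
\]
\end{lemma}

\begin{proof}
We have $\lceil1/r_i\rceil\le\lceil1/\rho\rceil\le2/\rho\le N$. Take $m\le2/\rho$ from Lemma~\ref{lem:departure}. By \eqref{eq:lowerP}, $\|P^n(P^m-I)e_i\|\ge\frac1M\cdot\frac1M=8\kappa$. On the other hand, $1-p_{jj}^{(m)}\le\min(1,mr_j)$ by (c), so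
\begin{align*}
\|(P^m-I)P^ne_i\|&\le\sum_jp_{ij}^{(n)}\|(P^m-I)e_j\|=\sum_jp_{ij}^{(n)}\,2\bigl(1-p_{jj}^{(m)}\bigr)\\
&\le2\,\mathbb P_i(r_{X_n}\ge\kappa\rho)+2m\kappa\rho\le2\,\mathbb P_i(r_{X_n}\ge\kappa\rho)+4\kappa ,
\end{align*}
where states with $r_j\ge\kappa\rho$ contribute the first term and the others the second. Comparing, $2\,\mathbb P_i(r_{X_n}\ge\kappa\rho)\ge4\kappa$.
\end{proof}

\section{Acceleration}\label{sec:accel}

We turn to the mechanism of Example~\ref{ex:poisson}. A chain whose exit probabilities are all at most $b$ makes, in $n$ steps, a binomial number of moves of some auxiliary chain, and the smearing of that number makes one step more or less invisible.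

\begin{lemma}[smoothing]\label{lem:smoothing}
Let $Q$ be a Markov operator, $0<b\le\frac12$, and $S=(1-b)I+bQ$. Then $\|S^n(S-I)\|\le2\sqrt{b/n}$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $\beta_k=\binom nkb^k(1-b)^{n-k}$ for $0\le k\le n$ and $\beta_{-1}=\beta_{n+1}=0$. Then $S^n=\sum_k\beta_kQ^k$ and $S-I=b(Q-I)$, so
\[
S^n(S-I)=b\sum_{k=0}^n\beta_k(Q^{k+1}-Q^k)=b\sum_{k=0}^{n+1}(\beta_{k-1}-\beta_k)Q^k .
\]
The quotient $\beta_k/\beta_{k-1}=\frac{(n-k+1)b}{k(1-b)}$, $1\le k\le n$, decreases in $k$, so $(\beta_k)$ first increases and then decreases. As $\|Q^k\|\le1$, we get $\|S^n(S-I)\|\le b\sum_k|\beta_{k-1}-\beta_k|=2b\max_k\beta_k$.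

Since $\sum_k\beta_ke^{ik\theta}=(1-b+be^{i\theta})^n$, we have $\beta_k\le\frac1{2\pi}\int_{-\pi}^\pi|1-b+be^{i\theta}|^n\,d\theta$. On $[-\pi,\pi]$, using $1-\cos\theta\ge2\theta^2/\pi^2$,
\[
|1-b+be^{i\theta}|^2=1-2b(1-b)(1-\cos\theta)\le e^{-4b(1-b)\theta^2/\pi^2}.
\]
Hence
\[
\beta_k\le\frac1{2\pi}\int_{-\infty}^\infty e^{-2nb(1-b)\theta^2/\pi^2}d\theta=\frac1{2\pi}\sqrt{\frac{\pi^3}{2nb(1-b)}}=\sqrt{\frac{\pi}{8nb(1-b)}}\le\sqrt{\frac{\pi}{4nb}}\le(nb)^{-1/2},
\]
and $2b(nb)^{-1/2}=2\sqrt{b/n}$.
\end{proof}

To use this although some states are fast, we freeze the chain as soon as it reaches a fast state. If it rarely did so, the frozen chain would be close to the true one, which would then forget. The starting level below is $\kappa\rho$ rather than $\rho$, since this is what Lemma~\ref{lem:retention} supplies.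

\begin{lemma}[acceleration]\label{lem:accel}
Let $R\ge1$, $\rho>0$, $R\rho\le\frac12$, $K:=2R\kappa^{-4}$ and $K/\rho\le N$. Let $F=\{j:r_j\ge R\rho\}$. If $r_i\ge\kappa\rho$, then $\mathbb P_i(\tau_F\le K/\rho)\ge\kappa$.
\end{lemma}

\begin{proof}
As $\kappa\rho\le1$, we have $\lceil1/r_i\rceil\le\lceil\frac1{\kappa\rho}\rceil\le\frac2{\kappa\rho}\le\frac K\rho\le N$. So Lemma~\ref{lem:departure} gives $m\le\frac2{\kappa\rho}$ with $\|(P^m-I)e_i\|\ge\frac1M$. Let $n=\lceil R\kappa^{-4}/\rho\rceil\le K/\rho\le N$. By \eqref{eq:lowerP},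
\begin{equation}\label{eq:accel-low}
\|P^n(P^m-I)e_i\|\ge M^{-2}.
\end{equation}

Let $\tau=\tau_F$ and let $\tilde P$ be the Markov operator with $\tilde Pe_j=Pe_j$ for $j\notin F$ and $\tilde Pe_j=e_j$ for $j\in F$. It is the transition operator of the frozen chain $X_{\min(l,\tau)}$. As $X_{\min(l,\tau)}=X_l$ unless $\tau<l$, (b) gives
\begin{equation}\label{eq:frozen}
\|P^le_i-\tilde P^le_i\|\le2\,\mathbb P_i(\tau<l)\qquad(l\ge0).
\end{equation}

Put $b=R\rho\in(0,\frac12]$. All diagonal entries of $\tilde P$ are at least $1-b$, so $Q:=b^{-1}(\tilde P-(1-b)I)$ is positive, and it is Markov because $\tilde P$ and $I$ are. Lemma~\ref{lem:smoothing} applies to $\tilde P=(1-b)I+bQ$. Writing $\tilde P^m-I=\sum_{l<m}\tilde P^l(\tilde P-I)$ and using $n\ge R\kappa^{-4}/\rho$,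
\[
\|\tilde P^n(\tilde P^m-I)\|\le m\,\|\tilde P^n(\tilde P-I)\|\le2m\sqrt{\frac bn}\le\frac4{\kappa\rho}\sqrt{\frac{R\rho}n}=\frac4\kappa\sqrt{\frac R{\rho n}}\le4\kappa=\frac1{2M^2}.
\]
Together with \eqref{eq:accel-low}, and \eqref{eq:frozen} for $l=n+m$ and $l=n$, this gives
\[
M^{-2}\le\|P^{n+m}e_i-P^ne_i\|\le4\,\mathbb P_i(\tau\le n+m)+\tfrac1{2M^2},
\]
that is, $\mathbb P_i(\tau\le n+m)\ge\frac1{8M^2}=\kappa$. Finally, because $\kappa\rho\le1$ and $3\kappa^{-1}\le\kappa^{-4}\le R\kappa^{-4}$,
\[
n+m\le\frac{R\kappa^{-4}}\rho+1+\frac2{\kappa\rho}\le\frac{R\kappa^{-4}}\rho+\frac3{\kappa\rho}\le\frac K\rho.\qedhere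
\]
\end{proof}

\section{Climbing all levels with a uniform probability}\label{sec:climb}

Consider levels $\rho_l=R^l\rho_0$, $0\le l\le L$. We want to get from level $0$ to level $L$ with a probability that does not depend on $L$. The time budget is no problem: it is a geometric series, as in Example~\ref{ex:explosion}. For the probability we compare two counts. By retention, the chain is expected to spend a substantial fraction of its time among states fast enough to attempt the next level. On the other hand, each such attempt succeeds with probability at least $\kappa$, so there cannot be many of them \emph{before} the top level is reached.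

The second count rests on the following lemma, where $E$ is a set of launching points from which a target $F$ is hit soon with probability at least $\kappa$. It bounds the number of visits to a set $G$ before $F$ is hit, once the visits before the first launch are under control.

\begin{lemma}[counting]\label{lem:count}
Let $E,F,G\subset\Gamma$, $k\in\{0,1,2,\dots\}$ and $V\ge0$ be such that
\[
\mathbb P_j(\tau_F\le k)\ge\kappa\quad(j\in E),\qquad
\mathbb E_i\#\{n<\tau_{E\cup F}:X_n\in G\}\le V\quad(i\in\Gamma).
\]
Then $\mathbb E_i\#\{n<\tau_F:X_n\in G\}\le\frac1\kappa(V+k+1)$ for all $i\in\Gamma$.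
\end{lemma}

\begin{proof}
For $H\in\mathbb N$ let $W_H=\sup_{i\in\Gamma}\mathbb E_i\#\{n\le H:n<\tau_F,\ X_n\in G\}$. The cutoff makes this finite: $W_H\le H+1$. Let $\sigma=\tau_{E\cup F}\le\tau_F$. We split the counted times $n$ into three groups.
\begin{itemize}
\item Those with $n<\sigma$: their expected number is at most $V$.
\item Those with $\sigma\le n\le\sigma+k$: there are at most $k+1$.
\item Those with $n\ge\sigma+k+1$. They exist only if $\sigma\le H$, $\sigma<\tau_F$ (hence $X_\sigma\in E$) and $\tau_F>\sigma+k$. By (d) and the hypothesis on $E$, on $\{\sigma\le H,\ X_\sigma\in E\}$ the event $\{\tau_F>\sigma+k\}$ has conditional probability at most $1-\kappa$ given $\mathcal F_\sigma$. This event belongs to $\mathcal F_{\sigma+k}$, and on it the counted times $n\ge\sigma+k+1$ are those of the chain restarted at time $\sigma+k+1$, with a cutoff at most $H$. Given $\mathcal F_{\sigma+k+1}$, their expected number is thus at most $W_H$.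
\end{itemize}
Hence $W_H\le V+k+1+(1-\kappa)W_H$. As $W_H<\infty$, this gives $W_H\le\frac1\kappa(V+k+1)$. Let $H\to\infty$.
\end{proof}

Now fix the constants
\begin{equation}\label{eq:constants}
R=2\kappa^{-2},\qquad K=2R\kappa^{-4}=4\kappa^{-6},\qquad C=4K\kappa^{-3}=16\kappa^{-9}.
\end{equation}
They are chosen so that
\begin{equation}\label{eq:balance}
\frac{2K}{\kappa C}+\frac1R=\frac{\kappa^2}2+\frac{\kappa^2}2=\kappa^2 .
\end{equation}

\begin{lemma}[climbing]\label{lem:climb}
Let $\rho_0>0$ with $C/\rho_0\le N$, let $\rho_l=R^l\rho_0$, and let $L\ge0$ be such that $\rho_L\le\frac12$. Put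
\[
F_l=\{j:r_j\ge\rho_l\},\qquad G_l=\{j:r_j\ge\kappa\rho_l\},\qquad s_l=C/\rho_l .
\]
Then $\mathbb P_i(\tau_{F_L}\le s_l)\ge\kappa$ for $0\le l\le L$ and $i\in F_l$.
\end{lemma}

\begin{proof}
Since $2\le C$, $K\le C$ and $C/\rho_l\le C/\rho_0\le N$, Lemma~\ref{lem:retention} applies with $\rho=\rho_l$ for $l\le L$, and Lemma~\ref{lem:accel} applies with $\rho=\rho_l$ for $l<L$, because then $R\rho_l=\rho_{l+1}\le\frac12$. We use downward induction on $l$. For $l=L$ and $i\in F_L$ we have $\tau_{F_L}=0$. Let $l<L$ and assume the claim for $l+1$.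

\emph{Step 1: visits to $G_l$ before $F_{l+1}$.} By Lemma~\ref{lem:accel}, $\mathbb P_j(\tau_{F_{l+1}}\le\lfloor K/\rho_l\rfloor)\ge\kappa$ for $j\in G_l$. Lemma~\ref{lem:count} with $E=G=G_l$, $F=F_{l+1}$, $k=\lfloor K/\rho_l\rfloor$ and $V=0$ (there are no visits to $G_l$ before $\tau_{G_l\cup F_{l+1}}$) gives, for every $i\in\Gamma$,
\[
\mathbb E_i\#\{n<\tau_{F_{l+1}}:X_n\in G_l\}\le V_1:=\frac1\kappa\Bigl(\frac K{\rho_l}+1\Bigr).
\]

\emph{Step 2: visits to $G_l$ before $F_L$.} By the induction hypothesis, $\mathbb P_j(\tau_{F_L}\le\lfloor s_{l+1}\rfloor)\ge\kappa$ for $j\in F_{l+1}$. Since $F_L\subset F_{l+1}$, Lemma~\ref{lem:count} with $E=F_{l+1}$, $F=F_L$, $G=G_l$, $k=\lfloor s_{l+1}\rfloor$ and $V=V_1$ gives, for every $i\in\Gamma$,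
\[
\mathbb E_i\#\{n<\tau_{F_L}:X_n\in G_l\}\le\frac1\kappa\bigl(V_1+s_{l+1}+1\bigr).
\]
Since $\rho_l\le1$, $s_{l+1}=\frac C{R\rho_l}$ and $K+1+\kappa\le2K$, the right-hand side is at most
\[
\frac1\kappa\Bigl(\frac{K+1+\kappa}{\kappa\rho_l}+\frac C{R\rho_l}\Bigr)\le U:=\frac1{\kappa\rho_l}\Bigl(\frac{2K}\kappa+\frac CR\Bigr).
\]

\emph{Step 3: comparison with retention.} Let $i\in F_l$, $\tau=\tau_{F_L}$ and $s=\lfloor s_l\rfloor\le N$. By Lemma~\ref{lem:retention}, $\mathbb P_i(X_n\in G_l)\ge2\kappa$ for $0\le n\le s$. Summing over $n$, and counting visits before $\tau$ and from $\tau$ on separately,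
\[
2\kappa(s+1)\le\mathbb E_i\#\{n\le s:X_n\in G_l\}\le U+(s+1)\,\mathbb P_i(\tau\le s).
\]
Since $s+1\ge s_l=C/\rho_l$, \eqref{eq:balance} yields
\[
\mathbb P_i(\tau\le s_l)\ge2\kappa-\frac{U\rho_l}C=2\kappa-\frac1\kappa\Bigl(\frac{2K}{\kappa C}+\frac1R\Bigr)=2\kappa-\kappa=\kappa .\qedhere
\]
\end{proof}

We can now climb from exit probabilities of order $h$ to exit probabilities of order $1$, and, by retention, still find the chain at such states at time $N$, that is, after a real time of about $1$.

\begin{proposition}\label{prop:fast}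
If $N=\lfloor1/h\rfloor\ge2C$ and $1-p_{ii}(h)\ge C/N$, then
\[
\sum_{j:\ 1-p_{jj}(h)\ge\kappa^3/4}p_{ij}(Nh)\ge2\kappa^2 .
\]
\end{proposition}

\begin{proof}
Put $\rho_0=C/N\le\frac12$ and let $L\ge0$ be maximal with $R^L\rho_0\le\frac12$. Then $\rho_L>\frac1{2R}$. Since $i\in F_0$ and $s_0=N$, Lemma~\ref{lem:climb} gives $\mathbb P_i(\tau_{F_L}\le N)\ge\kappa$. At time $\tau=\tau_{F_L}$ the chain is in $F_L$. By (d) and Lemma~\ref{lem:retention} with $\rho=\rho_L$, used on $\{\tau=m\}$, $m\le N$, for the remaining $N-m\in[0,N]$ steps, we obtain $\mathbb P_i(X_N\in G_L)\ge\kappa\cdot2\kappa$. Finally, $r_j\ge\kappa\rho_L\ge\frac\kappa{2R}=\frac{\kappa^3}4$ for $j\in G_L$.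
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Proposition~\ref{prop:fast} says that if, for the time step $h$, the single state $i$ has a rate of at least about $C$, then a fixed amount of the mass of $T(Nh)e_i$ lies on states that are left within one step with at least a fixed probability. As $h\to0$, each given state ceases to be of this kind, while $T(Nh)e_i$ converges in norm to $T(1)e_i$; so this cannot go on. Here strong continuity enters, which was not used in Sections~\ref{sec:setting}--\ref{sec:climb}.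

\medskip
\noindent\emph{Claim.} For each $i$, $1-p_{ii}(h)<C/\lfloor1/h\rfloor$ for all sufficiently small $h>0$.

\medskip
Otherwise there are $h_k\downarrow0$ with $1-p_{ii}(h_k)\ge C/n_k$, where $n_k=\lfloor1/h_k\rfloor\ge2C$. Let $J_k=\{j:1-p_{jj}(h_k)\ge\kappa^3/4\}$. By Proposition~\ref{prop:fast}, $\sum_{j\in J_k}p_{ij}(n_kh_k)\ge2\kappa^2$. Since $n_kh_k\to1$, strong continuity gives $\|T(n_kh_k)e_i-T(1)e_i\|\to0$, so
\[
\liminf_{k\to\infty}\sum_{j\in J_k}p_{ij}(1)\ge2\kappa^2>0 .
\]
But for each fixed $j$ we have $p_{jj}(h_k)\to1$, so $j\in J_k$ for only finitely many $k$. As $\sum_jp_{ij}(1)=1$, dominated convergence gives $\sum_{j\in J_k}p_{ij}(1)\to0$, a contradiction. This proves the claim.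

\medskip
How small $h$ has to be in the claim may depend on $i$, but $C$ does not, and the semigroup law removes the dependence. For $t>0$ and $n$ large (depending on $i$ and $t$), fact (c) and the claim, both for the time step $h=t/n$, give
\[
p_{ii}(t)\ge p_{ii}(t/n)^n\ge\Bigl(1-\frac C{\lfloor n/t\rfloor}\Bigr)^n\longrightarrow e^{-Ct}\qquad(n\to\infty).
\]
Hence $1-p_{ii}(t)\le1-e^{-Ct}\le Ct$ for every $i$ and every $t\ge0$, and \eqref{eq:normTI} yields $\|T(t)-I\|\le2Ct$.

For $f$ in the domain $D(A)$ of the generator, $\|Af\|=\lim_{t\downarrow0}\|T(t)f-f\|/t\le2C\|f\|$. Since $A$ is closed and densely defined, $D(A)=\ell^1$ and $\|A\|\le2C$. \qed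

\section{Positive semigroups: proof of Theorem~\ref{thm:positive}}\label{sec:positive}

(i)$\Rightarrow$(ii): put $T(t)=e^{tA}$ for $t\in\mathbb R$. (ii)$\Rightarrow$(iii): take $t_0=1$ and $c=\|T(-1)\|^{-1}$.

\medskip
(iii)$\Rightarrow$(i). We reduce to Theorem~\ref{thm:main} in two steps: an equivalent norm makes the semigroup contractive up to an exponential factor, and an additional state collects the lost mass.

Rescale time so that $t_0=1$, and let $B=\sup_{0\le t\le1}\|T(t)\|$. From $c\|f\|\le\|T(1-t)T(t)f\|\le B\|T(t)f\|$ we get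
\[
\|T(t)f\|\ge\tfrac cB\|f\|\qquad(0\le t\le1).
\]
Choose $B'$ and $\omega$ with $\|T(t)\|\le B'e^{\omega t}$ for all $t\ge0$, and $\lambda>\max(\omega,0)$.

\emph{Renorming.} Put $w_j=\int_0^\infty e^{-\lambda s}\|T(s)e_j\|\,ds$. Then
\[
\int_0^1e^{-\lambda s}\frac cB\,ds\le w_j\le\frac{B'}{\lambda-\omega},
\]
so $\|f\|_w:=\sum_jw_j|f_j|$ is an equivalent norm on $\ell^1(\Gamma)$; the lower bound for $w_j$ comes from (iii). The norm of $\ell^1$ is additive on the positive cone, so for $f\ge0$ we have $\|T(s)f\|=\sum_jf_j\|T(s)e_j\|$, and monotone convergence gives $\|f\|_w=\int_0^\infty e^{-\lambda s}\|T(s)f\|\,ds$. Hence, for $f\ge0$,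
\[
\|T(t)f\|_w=\int_0^\infty e^{-\lambda s}\|T(s+t)f\|\,ds=e^{\lambda t}\int_t^\infty e^{-\lambda s}\|T(s)f\|\,ds\le e^{\lambda t}\|f\|_w .
\]
Let $D:f\mapsto(w_jf_j)_j$. It is a lattice isomorphism of $\ell^1(\Gamma)$ with $\|Df\|=\|f\|_w$. The operators $S(t):=e^{-\lambda t}DT(t)D^{-1}$ form a positive $C_0$-semigroup with $\|S(t)f\|\le\|f\|$ for $f\ge0$, hence for all $f$ because $|S(t)f|\le S(t)|f|$. Moreover there is $M_1\ge1$ with $\|S(t)f\|\ge M_1^{-1}\|f\|$ for $0\le t\le1$, since $D$ and $D^{-1}$ are bounded and $e^{-\lambda t}\ge e^{-\lambda}$.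

\emph{Adding a cemetery.} Let $\mathbb K$ be the scalar field and $\langle\mathbf 1,f\rangle=\sum_jf_j$. On $\ell^1(\Gamma\cup\{\partial\})=\ell^1(\Gamma)\oplus\mathbb K$, where $\partial\notin\Gamma$, let
\[
\hat T(t)(f,a)=\bigl(S(t)f,\ a+\langle\mathbf1,f-S(t)f\rangle\bigr).
\]
The semigroup law holds because $\langle\mathbf1,f-S(s)f\rangle+\langle\mathbf1,S(s)f-S(t)S(s)f\rangle=\langle\mathbf1,f-S(t+s)f\rangle$, and strong continuity is inherited from $S$. The operators $\hat T(t)$ are positive because $\langle\mathbf1,S(t)f\rangle\le\langle\mathbf1,f\rangle$ for $f\ge0$. They are norm-preserving on the cone, since for $f,a\ge0$ the two components have norms $\langle\mathbf1,S(t)f\rangle$ and $a+\langle\mathbf1,f\rangle-\langle\mathbf1,S(t)f\rangle$.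

It remains to verify \eqref{eq:lower} for $\hat T$. Let $y=\hat T(t)(f,a)$ with $0\le t\le1$. Then $\|f\|\le M_1\|S(t)f\|\le M_1\|y\|$ and
\[
|a|\le\bigl|a+\langle\mathbf1,f-S(t)f\rangle\bigr|+\|S(t)f\|+\|f\|=\|y\|+\|f\|\le(1+M_1)\|y\| .
\]
So $\|(f,a)\|=\|f\|+|a|\le(1+2M_1)\|y\|$, and \eqref{eq:lower} holds with the constant $1+2M_1$. By Theorem~\ref{thm:main}, $\|S(t)-I\|\le\|\hat T(t)-I\|\to0$ as $t\downarrow0$. Therefore $S$, and with it $T(t)=e^{\lambda t}D^{-1}S(t)D$, is continuous at $0$ in the operator norm, and a semigroup with this property has a bounded generator. \qed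

\section{The role of the hypotheses}\label{sec:hyp}

\noindent\textbf{Atomicity is needed.} Translation on $L^1(\mathbb R)$ is a positive $C_0$-group that preserves the norm on the cone, and its generator is unbounded. The unit vectors $e_i$, with $p_{ii}(h)\to1$, have no counterpart there.

\medskip
\noindent\textbf{Positivity is needed.} On complex $\ell^1(\mathbb N)$ the operators $T(t)=\operatorname{diag}(e^{int})_{n\in\mathbb N}$ form a bounded $C_0$-group with unbounded generator. On real $\ell^1$ one takes the direct sum over $n\in\mathbb N$ of the $2\times2$ rotations by the angle $nt$, whose norms are at most $\sqrt2$.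

\medskip
\noindent\textbf{``Bounded below'' cannot be weakened to ``injective with dense range''} in Theorem~\ref{thm:positive}(iii). Take the $\ell^1$-direct sum over $n\in\mathbb N$ of the two-state semigroups of Example~\ref{ex:flip} with $q=n$. This is a Markov semigroup. Each block of $T(t)$ is invertible, so $T(t)$ is injective and its range contains all finitely supported vectors. The generator is unbounded. In accordance with the theorem, $T(t)$ shrinks the difference of the two unit vectors of the $n$-th block by the factor $e^{-2nt}$.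

\medskip
\noindent\textbf{Dependence on $M$.} Suppose that $A$ is bounded and let $M_*=\sup_{0\le t\le1}\|T(-t)\|$. From $\|T(-t)\|\le e^{t\|A\|}$ we get $\|A\|\ge\log M_*$. Equality holds in Example~\ref{ex:flip}: there the entries of $T(-t)$ are $\frac12(1+e^{2qt})$ on the diagonal and $\frac12(1-e^{2qt})$ off it, so $\|T(-t)\|=e^{2qt}$ for $t\ge0$, while $\|A\|=2q$. In the other direction, for Markov semigroups Theorem~\ref{thm:main} gives $\|A\|\le2^{32}M_*^{18}$. We do not claim that this polynomial dependence is optimal.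

\begin{thebibliography}{9}
\bibitem{AGFA}
\texttt{https://github.com/ugroh/AGFA-LN-POS}
\end{thebibliography}

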